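\title{Colorings with bounded monochromatic components: a quarter of the maximum degree suffices}

\begin{abstract}
Let $\Delta(0,\ell)$ be the smallest integer $\Delta$ for which no constant $C$ has the property that every graph of maximum degree at most $\Delta$ can be colored with $\ell$ colors so that all monochromatic components have at most $C$ vertices. We prove that $\Delta(0,\ell)/\ell\to4$ as $\ell\to\infty$. More precisely, for every $\lambda>0$ every graph of large maximum degree $\Delta$ has a coloring with $(\frac14+\lambda)\Delta$ colors whose monochromatic components have order bounded in terms of $\lambda$ alone; line graphs of regular graphs of large girth show that $\frac14$ cannot be lowered. The main step constructs, by local random rules, a vertex set with bounded components that contains each vertex with probability almost $4/\Delta$. It is obtained by repeatedly planting sparse random stars, deleting their neighborhoods, and recursing.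
\end{abstract}

\section{Introduction}\label{sec:intro}

Graphs are finite and simple. We write $N(v)$ for the set of neighbors of a vertex $v$, $d_v=|N(v)|$ for its degree, $N[S]=S\cup\bigcup_{v\in S}N(v)$ for the closed neighborhood of a vertex set $S$, and $N[v]=N[\{v\}]$. A \emph{coloring} is any assignment of colors to the vertices. It is \emph{$C$-relaxed} if every monochromatic component, that is, every component of the subgraph induced by one color class, has at most $C$ vertices.

The $1$-relaxed colorings are the proper colorings. Coloring the vertices greedily, one after another, shows that a graph of maximum degree at most $\Delta$ has a proper coloring with $\Delta+1$ colors, and the clique $K_{\Delta+1}$ needs that many. But the clique is a small graph: it needs only $\lceil(\Delta+1)/C\rceil$ colors in a $C$-relaxed coloring. One is led to ask how many colors the maximum degree forces when monochromatic components may be large but must stay bounded.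

A \emph{$C$-relaxed $(k,\ell)$-coloring} is a $C$-relaxed coloring with $k+\ell$ colors in which each of the first $k$ color classes is an independent set. A family of graphs is \emph{$(k,\ell)$-colorable} if there is a constant $C$ such that every member has a $C$-relaxed $(k,\ell)$-coloring. Let $\Delta(k,\ell)$ be the smallest integer $\Delta$ such that the family of all graphs of maximum degree at most $\Delta$ is not $(k,\ell)$-colorable. These families grow with $\Delta$, so the family with bound $\Delta$ is $(k,\ell)$-colorable exactly when $\Delta<\Delta(k,\ell)$.

The remarks above say that $\Delta(k,0)=k$ for $k\ge1$. With one relaxed color we have $\Delta(0,1)=2$, because graphs of maximum degree at most $1$ have components of order at most $2$, while paths are arbitrarily long. It is known that $\Delta(0,2)=6$, that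
\[
3\ell-1<\Delta(0,\ell)\le 4\ell-2\qquad(\ell\ge2),
\]
and that there is a constant $\delta>0$ with $3+\delta<\Delta(0,\ell)/\ell<4$ for all sufficiently large $\ell$. The problem, posed in \cite{relaxed}, is to determine the asymptotics of $\Delta(0,\ell)/\ell$ as $\ell\to\infty$. The upper bound $4\ell-2$ comes from a counting argument in line graphs, recalled in Section~\ref{sec:line}, and it is attained for $\ell=1$ and $\ell=2$. This suggests that line graphs are close to the worst case and that the limit is $4$. We prove that this is so.

\begin{theorem}\label{thm:main}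
For every $\lambda>0$ there are $C=C(\lambda)$ and $\Delta_0=\Delta_0(\lambda)$ such that for $\Delta\ge\Delta_0$ every graph of maximum degree at most $\Delta$ has a $C$-relaxed coloring with at most $(\frac14+\lambda)\Delta$ colors. Consequently
\[
\lim_{\ell\to\infty}\frac{\Delta(0,\ell)}{\ell}=4 .
\]
\end{theorem}

The definition of $\Delta(0,\ell)$ would allow $C$ to grow with $\Delta$ and $\ell$; in Theorem~\ref{thm:main} it depends on $\lambda$ only. The method also gives a statement about a single color class with arbitrary vertex weights. For $y\colon V(G)\to[0,\infty)$ and $A\subseteq V(G)$ put $y(A)=\sum_{v\in A}y(v)$.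

\begin{theorem}\label{thm:weighted}
For every $\eta\in(0,1)$ there are $C$ and $\Delta_0$ such that for every integer $\Delta\ge\Delta_0$, every graph $G$ of maximum degree at most $\Delta$ and every $y\colon V(G)\to[0,\infty)$, some set $A\subseteq V(G)$ has all components of $G[A]$ of order at most $C$ and satisfies
\[
y(A)\ge\frac{4-\eta}{\Delta}\,y(V(G)).
\]
The constant $4$ is optimal: it cannot be replaced by any larger constant.
\end{theorem}

\begin{theorem}\label{thm:kl}
For all $k\ge0$ and $\ell\ge1$,
\[
\Delta(0,\ell)+k\le\Delta(k,\ell)\le 2k+4\ell-2 .
\]
Hence $\Delta(k,\ell)=(4+o(1))\ell$ whenever $\ell\to\infty$ and $k=o(\ell)$.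
\end{theorem}

Section~\ref{sec:line} contains the elementary parts of these theorems and reduces them to the two existence statements. Section~\ref{sec:idea} shows the main idea on cliques and line graphs. Sections~\ref{sec:local}--\ref{sec:iterate} construct a random set with bounded components that contains every vertex with probability almost $4/\Delta$, and Section~\ref{sec:color} turns such random sets into a coloring.

\section{Line graphs and the elementary bounds}\label{sec:line}

The \emph{line graph} $L(H)$ of a graph $H$ has the edges of $H$ as vertices, two of them adjacent when they share an endpoint. The \emph{girth} of $H$ is the length of its shortest cycle. By a theorem of Erd\H{o}s and Sachs, for all $h\ge2$ and $C\ge1$ there is an $h$-regular graph of girth greater than $C$.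

\begin{lemma}\label{lem:forest}
Let $h\ge2$ and $C\ge1$, let $H$ be an $h$-regular graph of girth greater than $C$ on $N$ vertices, and let $G=L(H)$. Then $G$ is $(2h-2)$-regular with $hN/2$ vertices. An independent set of $G$ has at most $N/2$ elements, and a set $A\subseteq V(G)$ such that all components of $G[A]$ have order at most $C$ has at most $N-1$ elements.
\end{lemma}

\begin{proof}
An edge of $H$ meets $h-1$ other edges at each endpoint, and $H$ has $hN/2$ edges. An independent set of $G$ is a matching of $H$. If $A$ contained the edge set of a cycle of $H$, then these edges, more than $C$ in number, would lie in one component of $G[A]$. So $A$ is the edge set of a forest on $N$ vertices.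
\end{proof}

With $\Delta=2h-2$, such a set $A$ occupies less than a fraction $2/h=4/(\Delta+2)$ of $V(G)$. This is the source of the constant $4$.

\begin{proof}[Optimality of the constant in Theorem~\ref{thm:weighted}]
Suppose the statement held with a constant $c>4$ in place of $4$. Take $\eta\in(0,1)$ with $c-\eta\ge4$, the corresponding $C$ and $\Delta_0$, an even $\Delta=2h-2\ge\max(2,\Delta_0)$, the graph $G$ of Lemma~\ref{lem:forest}, and $y\equiv1$. The set $A$ would satisfy $\frac4\Delta|V(G)|\le|A|<\frac4{\Delta+2}|V(G)|$, which is absurd.
\end{proof}

For the lower bound in Theorem~\ref{thm:kl} we split the graph into a part for the relaxed colors and a part for the independent ones, using a theorem of Lov\'asz (1966): \emph{if $a,b\ge0$ are integers and $G$ has maximum degree at most $a+b+1$, then $V(G)$ has a partition $V_1\cup V_2$ such that $G[V_1]$ and $G[V_2]$ have maximum degree at most $a$ and at most $b$.} To see this, take a partition minimizing $(b+1)\,|E(G[V_1])|+(a+1)\,|E(G[V_2])|$. A vertex of $V_1$ with at least $a+1$ neighbors in $V_1$ has at most $b$ neighbors in $V_2$, so moving it to $V_2$ would change this quantity by at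 most $-(b+1)(a+1)+(a+1)b<0$. The same holds with the roles of $(V_1,a)$ and $(V_2,b)$ exchanged.

\begin{proof}[Proof of the inequalities in Theorem~\ref{thm:kl}]
\emph{Upper bound.} Let $h=k+2\ell\ge2$, let $C\ge1$ be arbitrary, and let $G$ be the graph of Lemma~\ref{lem:forest}, of maximum degree $2h-2=2k+4\ell-2$. A $C$-relaxed $(k,\ell)$-coloring of $G$ would give
\[
\frac{hN}2\le k\,\frac N2+\ell(N-1)<\frac{(k+2\ell)N}2=\frac{hN}2 .
\]
So no constant $C$ serves all graphs of maximum degree at most $2k+4\ell-2$.

\emph{Lower bound.} For $k=0$ there is nothing to prove. Let $k\ge1$, $a=\Delta(0,\ell)-1$ and $b=k-1$; here $a\ge0$ because edgeless graphs are colorable with one color. Let $C$ be a constant such that all graphs of maximum degree at most $a$ have a $C$-relaxed coloring with $\ell$ colors. If $G$ has maximum degree at most $a+b+1=\Delta(0,\ell)+k-1$, take the partition above, color $G[V_2]$ properly with $k$ colors by the greedy method, and give $G[V_1]$ a $C$-relaxed coloring with $\ell$ further colors. This is a $C$-relaxed $(k,\ell)$-coloring of $G$, so $\Delta(k,\ell)>\Delta(0,\ell)+k-1$.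
\end{proof}

The asymptotic statements follow from the first assertion of Theorem~\ref{thm:main}. Fix $\lambda>0$, let $\ell$ be so large that $\Delta=\lfloor\ell/(\frac14+\lambda)\rfloor$ is at least $\Delta_0(\lambda)$, and note $(\frac14+\lambda)\Delta\le\ell$. Then the graphs of maximum degree at most $\Delta$ form a $(0,\ell)$-colorable family, so $\Delta(0,\ell)>\lfloor\ell/(\frac14+\lambda)\rfloor$ and $\liminf\Delta(0,\ell)/\ell\ge1/(\frac14+\lambda)$. Letting $\lambda\to0$ and using $\Delta(0,\ell)\le4\ell-2$ gives the limit $4$. If $k=o(\ell)$, both bounds in Theorem~\ref{thm:kl} are then $(4+o(1))\ell$.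

It remains to prove the first assertions of Theorems~\ref{thm:main} and~\ref{thm:weighted}.

\section{The idea, on cliques and line graphs}\label{sec:idea}

If $G$ has a relaxed coloring with about $\Delta/4$ colors, then a uniformly chosen color class is a random set with bounded components that contains each vertex with probability about $4/\Delta$. We construct such a random set directly and recover the coloring afterwards. This section is a guide to the construction; the formal proof starts in Section~\ref{sec:local} and does not rely on it.

\subsection*{Delete a neighborhood and recurse}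
Suppose we have a procedure that produces, in every graph, a random set with bounded components containing each vertex $v$ with probability at least $L/d_v$ (for small degrees this must be modified). We try to raise $L$. Let $G$ be $d$-regular and let $\sigma>0$ be very small. Choose a sparse random set $K$, a union of independent small connected \emph{pieces}, such that each vertex lies in $K$ with probability about $\sigma/d$. Put $W=N[K]$, run the procedure on $G-W$, and output its result together with $K$. No edge joins $K$ to $G-W$, so components stay bounded. A vertex $v\notin W$ has degree $d-|N(v)\cap W|$ in $G-W$, and $1/(d-t)\ge1/d+t/d^2$. With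
\[
\kappa_u=\mathbb P(u\in W),\qquad J_v=\sum_{u\in N(v)}\mathbb P(u\in W\text{ and }v\in W),
\]
the vertex $v$ is in the output with probability at least about
\[
\frac\sigma d+L\,\mathbb E\Big[\mathbf 1_{v\notin W}\Big(\frac1d+\frac{|N(v)\cap W|}{d^2}\Big)\Big]
=\frac\sigma d+L\Big[\frac{1-\kappa_v}d+\frac{1}{d^2}\Big(\sum_{u\in N(v)}\kappa_u-J_v\Big)\Big].
\]
The vertex $v$ loses when it is deleted and gains when its neighbors are deleted. If $\kappa_u$ is the same for all $u$, as in the examples below, the two effects cancel except for the deletions of neighbors that are wasted because $v$ is deleted too, and the bound is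
\[
\frac Ld+\frac\sigma d\Big(1-L\,\frac{J_v}{\sigma d}\Big).
\]
So if $J_v\le j\sigma d$ for all $v$, then $L$ can be raised as long as $L<1/j$. We want pieces with $j$ close to $\frac14$. The event that $u$ and $v$ are covered by two different pieces has probability of order $\sigma^2$, so to first order $J_v$ equals $J_v^*=\sum_{u\in N(v)}\sum_i\mathbb P(u,v\in N[K_i])$, where the $K_i$ are the pieces. We compute $J_v^*$ in the clique $K_{d+1}$ and in $L(H)$, where $H$ is $h$-regular of girth at least $6$ and $d=2h-2$.

\subsection*{Singletons}
Let each vertex $x$ be a piece with probability $\sigma/d$. In the clique each of the $d+1$ vertices covers $v$ with all its $d$ neighbors, so $J_v^*=\sigma(d+1)$ and $j\approx1$. In $L(H)$ let $v=ab$. The piece $\{v\}$ covers all $d$ neighbors, and a neighbor $x=ac$ covers $v$ together with the $h-1=d/2$ neighbors of $v$ at the endpoint $a$. So $J_v^*=\frac\sigma d(d+d\cdot\frac d2)=\sigma(1+\frac d2)$ and $j\approx\frac12$. The limits $L=1$ and $L=2$ are what independent sets can achieve: a fraction $1/(d+1)$ of the clique, and at most a fraction $1/h=2/(d+2)$ of $L(H)$ by Lemma~\ref{lem:forest}.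

\subsection*{Stars}
Fix a small $\beta>0$ and let $d\ge\beta^{-2}$. Make each vertex $z$ \emph{active} with probability $r=\sigma\beta^2/d$, and let each neighbor of an active $z$ become a leaf of the star centered at $z$ with probability $p=1/(\beta^2d)$. A star has about $\beta^{-2}$ leaves, a number independent of $d$, and the expected number of stars having a given vertex as a leaf is $d\,rp=\sigma/d$, as required. Centers are much rarer than leaves, and this is the point: the centers $z\in N[v]$ together contribute at most $(d+1)\,r\,d=\beta^2\sigma(d+1)$ to $J_v^*$. In the clique there are no other centers, so $j\approx\beta^2$. In $L(H)$ let $v=ab$ and let $z$ be a center at distance $2$ from $v$, say $z=ce$ where $x=ac$ is the edge joining them (Figure~\ref{fig:line}). Since $H$ has no cycle of length at most $5$, the edge $x$ is the only common neighbor of $v$ and $z$, and no edge at $b$ other than $v$ meets an edge at $c$ or $e$. So the star at $z$ covers $v$ exactly when $x$ is a leaf, which has probability $rp=\sigma/d^2$, and it then covers exactly the $d/2$ neighbors of $v$ at $a$. There are $d$ choices for $x$ and then $h-1=d/2$ choices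 for $z$, and centers at distance at least $3$ do not cover $v$. The contribution is
\[
d\cdot\frac d2\cdot\frac\sigma{d^2}\cdot\frac d2=\frac{\sigma d}4 ,
\]
so $j\approx\frac14$, matching the forest bound of Lemma~\ref{lem:forest}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15,every node/.style={font=\small}]
\draw (0,0)--(1.6,0) node[midway,above]{$v$};
\draw[line width=1.8pt] (1.6,0)--(3.2,0) node[midway,above]{$x$};
\draw[line width=1.8pt] (3.2,0)--(4.8,0) node[midway,above]{$z$};
\draw (0,0)--(-0.9,0.5) (0,0)--(-1,0) (0,0)--(-0.9,-0.5);
\draw[dashed] (1.6,0)--(1.25,-0.9) (1.6,0)--(1.95,-0.9);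
\draw (3.2,0)--(2.85,-0.9) (4.8,0)--(5.8,0);
\draw[line width=1.8pt] (3.2,0)--(3.55,-0.9) (4.8,0)--(5.7,0.5) (4.8,0)--(5.7,-0.5);
\fill (0,0) circle (2pt) node[above=2pt]{$b$} (1.6,0) circle (2pt) node[above=2pt]{$a$}
      (3.2,0) circle (2pt) node[above=2pt]{$c$} (4.8,0) circle (2pt) node[above=2pt]{$e$};
\end{tikzpicture}
\caption{Part of a $4$-regular graph $H$ of large girth; its edges are the vertices of the line graph $L(H)$. The thick edges form a star of $L(H)$ with center $z=ce$, and its leaf $x=ac$ is adjacent to $v=ab$. The closed neighborhood of the star contains $v$ and half of the neighbors of $v$, namely $x$ and the dashed edges, but none of the other edges at $b$.}\label{fig:line}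
\end{figure}

In a general $d$-regular graph, consider a neighbor $x$ of $v$ that has $c$ common neighbors with $v$. As a singleton, $x$ wastes about $c$ deletions whenever it is chosen. As a leaf, it is charged only when its center lies outside $N[v]$, which happens for at most $d-c$ of its $d$ possible centers. Its share of $J_v^*$ is then at most $\frac\sigma{d^2}\,c(d-c)\le\frac\sigma4$, with equality when $c=d/2$, the value approached in line graphs.

Four difficulties separate this sketch from a proof. The graph $G-W$ is not regular, so the statement to be improved must handle all degrees at once. The numbers $\kappa_u$ need not be equal. A star may cover $v$ through one leaf and $u$ through another. Finally, the random set has to be converted into a coloring. We begin with the first and prepare for the last.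

\section{Local rules and the inductive statement}\label{sec:local}

\subsection*{Local rules}
The conversion into a coloring uses the Lov\'asz Local Lemma, which requires that far-apart vertices behave independently. We therefore build all random sets by rules with a bounded range. A \emph{labeling} of $G$ assigns a number in $[0,1]$ to every vertex and to every ordered pair $(u,v)$ with $uv\in E(G)$. The \emph{ball} $B_R(v)$ is the subgraph induced by the vertices at distance at most $R$ from $v$, rooted at $v$, with the labels of its vertices and ordered pairs.

\begin{definition}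
A \emph{local rule of radius $R$} assigns to every labeled graph $G$ a set $A\subseteq V(G)$, measurably in the labels, such that whether $v\in A$ depends only on the isomorphism type of $B_R(v)$. It is \emph{$C$-bounded} if for every labeled graph all components of $G[A]$ have order at most $C$. Probabilities refer to independent labels that are uniform on $[0,1]$.
\end{definition}

For example, ``$v\in A$ if the label of $v$ exceeds the labels of all its neighbors'' is a $1$-bounded rule of radius $1$ with $\mathbb P(v\in A)=1/(d_v+1)$. We use three properties. First, a rule of radius $R$ is a rule of every larger radius, and taking the union of the outputs of two rules of radius $R$ is a rule of radius $R$. Second, distributing the binary digits of a uniform label among countably many infinite sequences yields independent uniform labels, so a rule may use several independent labelings; we speak of \emph{fresh labels}. Third, rules compose: if $U$ is the output of a rule of radius $R_1$ on $G$, and a rule of radius $R_2$ is applied with fresh labels to $G[U]$, the result is a rule of radius $R_1+R_2$ on $G$. Indeed, the ball of radius $R_2$ about $v$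 in $G[U]$ is determined by the ball of radius $R_2$ about $v$ in $G$ and by which of its vertices lie in $U$, and for each such vertex $w$ this is decided in $B_{R_1}(w)\subseteq B_{R_1+R_2}(v)$. Conditioned on $U$, the fresh labels are still independent and uniform.

\subsection*{A substitute for $1/d_v$}
The bound $L/d_v$ has to be changed at both ends. It is impossible for $d_v<L$, so we replace $1/t$ by $1/(t+k)$ with a large parameter $k$. This alone does not keep the numbers $\kappa_u$ small: if $u$ has degree far above $k$ and its neighbors have degree $1$, each lying in $K$ with probability about $\sigma/k$, then $u$ has about $\sigma d_u/k$ neighbors in $K$ on average. So we also give up on vertices of degree above a fixed multiple of $k$, in a way that preserves convexity. Fix $\zeta\in(0,\frac14]$ and put, for $k>0$ and $t\ge0$,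
\[
\chi_k(t)=\max\Big(0,\ \frac1{t+k}-\frac\zeta k\Big).
\]
As a maximum of two convex nonincreasing functions, $\chi_k$ is convex and nonincreasing. It vanishes when $t+k\ge k/\zeta$, it is at most $1/(t+k)$, and it is homogeneous:
\begin{equation}\label{eq:homog}
q\,\chi_{qk}(qt)=\chi_k(t)\qquad(q>0).
\end{equation}
If $d\ge0$ and $d+k<k/\zeta$, then $\chi_k(d)=\frac1{d+k}-\frac\zeta k$, and since the convex function $1/(t+k)$ lies above its tangent at $t=d$,
\begin{equation}\label{eq:tangent}
\chi_k(t)\ \ge\ \frac1{t+k}-\frac\zeta k\ \ge\ \chi_k(d)+\frac{d-t}{(d+k)^2}\qquad(t\ge0).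
\end{equation}

\begin{definition}
$\mathrm H(L,k,C)$ is the following statement: there are $n$, $R$ and a list of $n$ $C$-bounded local rules of radius $R$ such that for every graph $G$ and every vertex $v$ the outputs $A^1,\dots,A^n$ satisfy
\[
\frac1n\sum_{j=1}^n\mathbb P(v\in A^j)\ \ge\ L\,\chi_k(d_v).
\]
\end{definition}

The rule with output $\emptyset$ shows that $\mathrm H(0,k,C)$ holds for all $k>0$ and $C\ge1$. We work with lists because we shall average over several constructions, and the choice among them must be the same throughout the graph. Such a choice is not local, so it is recorded as an index instead.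

\section{The improvement lemma}\label{sec:improve}

\subsection*{Scales and parameters}
Throughout this section $D=k/\zeta$ will bound all degrees, and $\operatorname{cd}(a,b)=|N(a)\cap N(b)|$ denotes the \emph{codegree} of distinct vertices $a,b$. Consider the third difficulty: a star with center $z$ covers $v$ through one leaf and a neighbor $u$ of $v$ through another. Two regimes are harmless. For given $u$ at most $D/\beta$ vertices $z$ have $\operatorname{cd}(u,z)\ge\beta D$, and these can be ignored if $rD/\beta$ is small compared with $\sigma$. If $\operatorname{cd}(u,z)<\beta'D$, a star at $z$ has on average at most $\beta'Dp$ leaves in $N(u)$, which is negligible if $\beta'Dp$ is small. But $rp$ is fixed, of order $\sigma/D^2$, so the first condition forces $Dp$ to be large compared with $1/\beta$, and then the second forces $\beta'$ to be much smaller than $\beta$. Codegrees in the window $[\beta'D,\beta D)$ escape both arguments. The remedy is to run the construction at many scales $\beta_1>\beta_2>\cdots$ with disjoint windows $[\beta_{s+1}D,\beta_sD)$ and to average: each pair $(u,z)$ is bad for at most one scale.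

Fix $\varepsilon\in(0,\frac1{100})$ and put
\begin{gather*}
S=\Big\lceil\frac1{\varepsilon\zeta}\Big\rceil,\qquad \beta_1=\varepsilon\zeta,\qquad \beta_{s+1}=\varepsilon^2\zeta^3\beta_s^2,\qquad \mu_s=\frac1{\varepsilon\zeta^2\beta_s^2}\qquad(1\le s\le S),\\
M=\Big\lceil\frac{2(\mu_S+2)}\varepsilon\Big\rceil,\qquad\sigma=\frac{\varepsilon\zeta^2}{4M},\qquad\kappa^*=\frac{2\sigma}\zeta,\qquad q=\frac1{1+\kappa^*},\\
k_0=\max\Big(\frac2\varepsilon,\ \zeta\mu_S\Big),\qquad L^*=4-164\varepsilon .
\end{gather*}
Here $\mu_s$ will bound the expected number of leaves of a star at scale $s$, $M$ is the largest piece we accept, and $\kappa^*$ will bound all $\kappa_u$. Everything depends only on $\varepsilon$ and $\zeta$. We shall use that $\beta_s$ decreases and $\mu_s$ increases with $s$, and the following consequences of the definitions: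
\begin{gather}
\beta_s\le\varepsilon\zeta,\qquad\beta_{s+1}\mu_s=\varepsilon\zeta,\qquad\frac1{\zeta S}\le\varepsilon,\label{eq:par1}\\
\frac{\mu_S+2}M\le\frac\varepsilon2,\qquad M\kappa^*=\frac{\varepsilon\zeta}2\le\frac\varepsilon2,\qquad(\kappa^*)^2=\frac{4\sigma}{\zeta^2}\,\sigma=\frac{\varepsilon\sigma}M\le\varepsilon\sigma.\label{eq:par2}
\end{gather}

\begin{lemma}[improvement]\label{lem:improve}
Let $k\ge k_0$, $0\le L\le L^*$ and $C\ge M$. If $\mathrm H(L,k,C)$ and $\mathrm H(L,qk,C)$ hold, then $\mathrm H(L',k,C)$ holds with $L'=L+\frac\sigma8(L^*-L)$.
\end{lemma}

The proof occupies the rest of this section. Every new rule begins by deleting the vertices $v$ with $d_v+k\ge k/\zeta$, which is a rule of radius $1$. Nothing is required of these vertices, since $\chi_k(d_v)=0$, and for the others the deletion can only lower the degree and so raise the value of $\chi_k$. It therefore suffices to construct rules that achieve the bound on graphs $G$ with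
\[
d_v+k<D=k/\zeta\qquad\text{for all }v .
\]
Fix such a $G$. Since $k\ge1$, we have $|N[v]|=d_v+1\le D$ for all $v$.

\subsection*{Random pieces}
Let $\rho_x=\sigma/(d_x+k)\le\sigma/k$ be the target probability for a vertex $x$ to lie in a piece. A vertex of degree $d_x$ must be a leaf of each of its possible centers with probability $\rho_x/d_x$; for small $d_x$ this exceeds the probability that a center is active at all. Such vertices will be singletons, which costs little because their neighborhoods are small. Call $x$ \emph{low} if $d_x<\varepsilon k$ and \emph{high} otherwise. Fix a scale $s\in\{1,\dots,S\}$, let $r=\sigma\beta_s^2/D$, and put $p_x=0$ for low $x$ and $p_x=\rho_x/(d_xr)$ for high $x$. For high $x$ we have $(d_x+k)d_x\ge\varepsilon k^2=\varepsilon\zeta^2D^2$, so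
\begin{equation}\label{eq:p}
p_x\le\frac\sigma{\varepsilon\zeta^2D^2r}=\frac{\mu_s}D\le1,
\end{equation}
the last step because $D=k/\zeta\ge\mu_S$ by $k\ge k_0$. The following choices are made independently.
\begin{itemize}
\item Each vertex $z$ is \emph{active} with probability $r$. If $z$ is active, each $x\in N(z)$ is put into $X_z$ with probability $p_x$; if not, $X_z=\emptyset$. The \emph{star piece} of $z$ is $K_z=\{z\}\cup X_z$ if $X_z\ne\emptyset$, and is empty otherwise.
\item The \emph{singleton piece} of a low vertex $x$ is $\{x\}$ with probability $\rho_x$, and is empty otherwise.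
\end{itemize}
The pieces $K_i$, indexed by the vertices as centers and by the low vertices as singletons, are independent random sets. Let $K=\bigcup_iK_i$, $W=N[K]$ and $\kappa_u=\mathbb P(u\in W)$. For high $x$ and $z\in N(x)$,
\begin{equation}\label{eq:leaf}
\mathbb P(x\in X_z)=rp_x=\frac{\rho_x}{d_x},\qquad\sum_{z\in N(x)}\mathbb P(x\in X_z)=\rho_x .
\end{equation}
A vertex $w$ lies in a piece as a center, with probability at most $r\le\sigma/k$, or as a leaf if it is high, or as a singleton if it is low; the last two have total probability $\rho_w\le\sigma/k$. Hence $\sum_i\mathbb P(w\in K_i)\le2\sigma/k=\kappa^*/D$, and for every vertex set $Y$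
\begin{equation}\label{eq:meet}
\sum_i\mathbb P(K_i\cap Y\ne\emptyset)\le|Y|\,\frac{\kappa^*}D .
\end{equation}
Since $u\in N[K_i]$ means that $K_i$ meets $N[u]$, the case $Y=N[u]$ gives
\begin{equation}\label{eq:kappa}
\kappa_u\le\sum_i\mathbb P(u\in N[K_i])\le\kappa^*\qquad\text{for all }u .
\end{equation}

The set $K$ itself may have large components, because a star may be large and pieces may touch. Call a nonempty piece \emph{good} if it has at most $M$ vertices and no other piece meets its closed neighborhood, and let $A_0\subseteq K$ be the union of the good pieces. Distinct good pieces are disjoint and nonadjacent, so the components of $G[A_0]$ have order at most $M$.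

\begin{lemma}\label{lem:good}
$\mathbb P(v\in A_0)\ge(1-\varepsilon)\rho_v$ for every vertex $v$.
\end{lemma}

\begin{proof}
Condition on the outcome of a piece $K_i$ with $1\le|K_i|\le M$. The other pieces keep their distribution, and $|N[K_i]|\le MD$, so by \eqref{eq:meet} and \eqref{eq:par2} the probability that another piece meets $N[K_i]$ is at most $M\kappa^*\le\varepsilon/2$.

If $v$ is low, its singleton piece is nonempty with probability $\rho_v$ and is then good with probability at least $1-\varepsilon/2$. Let $v$ be high and $z\in N(v)$. Given $v\in X_z$, every other neighbor $x$ of $z$ is in $X_z$ with probability $p_x$, so by \eqref{eq:p} the conditional expectation of $|K_z|$ is at most $2+D\cdot\mu_s/D\le\mu_S+2$. By Markov's inequality and \eqref{eq:par2}, $\mathbb P(|K_z|>M\mid v\in X_z)\le\varepsilon/2$. Hence $\mathbb P(K_z\text{ good}\mid v\in X_z)\ge(1-\varepsilon/2)^2\ge1-\varepsilon$. The events ``$v\in X_z$ and $K_z$ is good'' for $z\in N(v)$ are pairwise disjoint, since good pieces are disjoint, and summing their probabilities with \eqref{eq:leaf} gives the claim.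
\end{proof}

\emph{Locality.} Realize the activity of $z$ and the singleton piece of $z$ by two labels of $z$, and the event $x\in X_z$ by the label of $(z,x)$. The pieces indexed by $z$ then depend on these labels and on the degrees in $N[z]$, hence on $B_2(z)$. Whether $w\in W$ depends on the pieces indexed by vertices within distance $2$ of $w$, hence on $B_4(w)$, and $\kappa_w$ is a function of the unlabeled ball of radius $4$. For $w\in A_0$: a piece containing $w$ is indexed by a vertex within distance $1$, lies within distance $2$, has its closed neighborhood within distance $3$, and a piece meeting that neighborhood is indexed by a vertex within distance $4$. So $A_0$ is given by a rule of radius $6$.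

\subsection*{Wasted deletions}
Let $J_v=J_v^{(s)}=\sum_{u\in N(v)}\mathbb P(u\in W\text{ and }v\in W)$, for the pieces at scale $s$.

\begin{lemma}\label{lem:pairs}
For every vertex $v$,\quad $\displaystyle\frac1S\sum_{s=1}^SJ_v^{(s)}\le\Big(\frac14+9\varepsilon\Big)\sigma d_v$.
\end{lemma}

\begin{proof}
Fix $v$ and $s$; the letter $u$ always denotes a neighbor of $v$. For a vertex $a$, the sum $\sum_{b\ne a}\operatorname{cd}(a,b)$ counts paths of length $2$ starting at $a$ and is at most $D^2$, so
\begin{equation}\label{eq:few}
\text{at most }D/\beta_s\text{ vertices }b\ne a\text{ have }\operatorname{cd}(a,b)\ge\beta_sD .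
\end{equation}
Also, by \eqref{eq:leaf}, $\rho_x\le\sigma/k$ and $k=\zeta D$,
\begin{equation}\label{eq:mass}
\sum_{x\in N(v)}\ \sum_{z\in N(x)}rp_x\ \le\ \sum_{x\in N(v)}\rho_x\ \le\ \frac{\sigma d_v}{\zeta D}.
\end{equation}
If $u,v\in W$, then $u$ and $v$ are covered by two different pieces or by one.

\smallskip\noindent\emph{(1) Two different pieces.} By independence and \eqref{eq:kappa}, $\sum_{i\ne j}\mathbb P(u\in N[K_i])\,\mathbb P(v\in N[K_j])\le(\kappa^*)^2$ for each $u$. By \eqref{eq:par2} the total is at most $\varepsilon\sigma d_v$.

\smallskip It remains to bound $\sum_u\sum_i\mathbb P(u,v\in N[K_i])$.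

\smallskip\noindent\emph{(2) Singleton pieces $\{x\}$.} To cover $v$ we need $x\in N[v]$. The case $x=v$ contributes at most $\rho_vd_v\le\sigma d_v/k$. A low $x\in N(v)$ covers at most $d_x+1<\varepsilon k+1$ vertices $u$ and contributes at most $\frac\sigma k(\varepsilon k+1)$. The total is at most $\sigma d_v(\varepsilon+2/k)\le2\varepsilon\sigma d_v$, as $k\ge2/\varepsilon$.

\smallskip For star pieces we sum $\mathbb P(u,v\in N[K_z])$ over pairs $(u,z)$. This probability is at most $r$, which suffices whenever there are few possible centers.

\smallskip\noindent\emph{(3) Centers with $z\in N[v]$ or $\operatorname{cd}(v,z)\ge\beta_sD$.} By \eqref{eq:few} there are at most $D+D/\beta_s\le2D/\beta_s$ such $z$. The total is at most $\frac{2D}{\beta_s}\,r\,d_v=2\beta_s\sigma d_v\le2\varepsilon\sigma d_v$.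

\smallskip From now on $z\notin N[v]$ and $\operatorname{cd}(v,z)<\beta_sD$. Then $u\ne z$ for all $u$. Moreover $v$ is neither equal nor adjacent to $z$, and $v\notin X_z\subseteq N(z)$, so $v\in N[K_z]$ if and only if $X_z$ meets $N(v)$.

\smallskip\noindent\emph{(4) Pairs with $\operatorname{cd}(u,z)\ge\beta_sD$.} By \eqref{eq:few} there are at most $d_vD/\beta_s$ such pairs. The total is at most $\beta_s\sigma d_v\le\varepsilon\sigma d_v$.

\smallskip\noindent\emph{(5) Pairs with $u\in N(z)$.} For each $z$ there are $\operatorname{cd}(v,z)<\beta_sD$ such $u$, and $\mathbb P(v\in N[K_z])\le\sum_{x\in N(v)\cap N(z)}rp_x$. Summing over $z$ with \eqref{eq:mass} and using \eqref{eq:par1}, the total is at most $\beta_sD\cdot\frac{\sigma d_v}{\zeta D}\le\varepsilon\sigma d_v$.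

\smallskip\noindent\emph{(6) Pairs with $u\notin N(z)$ and $\operatorname{cd}(u,z)<\beta_sD$.} Now $u\notin N[z]$, so, by the argument given for $v$, $u\in N[K_z]$ if and only if $X_z$ meets $N(u)$. Singling out a leaf $x$ that covers $v$,
\[
\mathbb P(u,v\in N[K_z])\le\sum_{x\in N(v)\cap N(z)}rp_x\;\mathbb P\big(X_z\cap N(u)\ne\emptyset\mid x\in X_z\big),
\]
where only high $x$ occur. We divide the triples $(u,z,x)$ into three classes.

\smallskip\noindent\emph{(6a) The leaf $x$ covers $u$ as well: $x\in N(u)$.} This is the main term. Fix a high $x\in N(v)$ and let $c_x=\operatorname{cd}(v,x)$. Then $u\in N(v)\cap N(x)$ has at most $c_x$ choices and $z\in N(x)\setminus N[v]$ has at most $d_x-c_x$ choices. Bounding the conditional probability by $1$ and using $c_x(d_x-c_x)\le d_x^2/4$, the total is at most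
\[
\sum_{\substack{x\in N(v)\\x\text{ high}}}\frac\sigma{(d_x+k)d_x}\,c_x(d_x-c_x)\ \le\ \sum_{x\in N(v)}\frac{\sigma d_x}{4(d_x+k)}\ \le\ \frac{\sigma d_v}4 .
\]

\noindent\emph{(6b) $x\notin N(u)$ and $\operatorname{cd}(u,z)<\beta_{s+1}D$.} Another leaf $x'\in N(u)\cap N(z)$ is needed, and given $x\in X_z$ each $x'\ne x$ is in $X_z$ with probability $p_{x'}\le\mu_s/D$. So the conditional probability is at most $\beta_{s+1}\mu_s=\varepsilon\zeta$. With at most $d_v\le D$ choices for $u$ and \eqref{eq:mass}, the total is at most $\varepsilon\zeta\cdot D\cdot\frac{\sigma d_v}{\zeta D}=\varepsilon\sigma d_v$.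

\smallskip\noindent\emph{(6c) $x\notin N(u)$ and $\beta_{s+1}D\le\operatorname{cd}(u,z)<\beta_sD$.} Bounding the conditional probability by $1$, the total is at most
\[
Q(s)=\sum_{\substack{x\in N(v)\\x\text{ high}}}\ \sum_{z\in N(x)}\frac{\rho_x}{d_x}\;\big|\{u\in N(v)\setminus\{z\}:\ \beta_{s+1}D\le\operatorname{cd}(u,z)<\beta_sD\}\big| .
\]
For a single $s$ this need not be small. But the weights $\rho_x/d_x$ and the notion ``high'' do not depend on $s$, and the windows are disjoint, so for each $z$ the cardinalities add up to at most $d_v\le D$ over all $s$. By \eqref{eq:mass}, $\sum_sQ(s)\le D\cdot\frac{\sigma d_v}{\zeta D}=\sigma d_v/\zeta$, and the average over $s$ is at most $\sigma d_v/(\zeta S)\le\varepsilon\sigma d_v$ by \eqref{eq:par1}.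

\smallskip Adding (6a) and the error terms (1), (2), (3), (4), (5), (6b), (6c) gives $\frac14+(1+2+2+1+1+1+1)\varepsilon=\frac14+9\varepsilon$.
\end{proof}

\subsection*{Two experiments}
We return to the second difficulty. Deleting $W$ costs $v$ an amount proportional to $\kappa_v$ and pays an amount proportional to the $\kappa_u$ of its neighbors; the imbalance may be of the same order as the gain $\rho_v$ and of either sign. We cancel it by a second experiment in which each vertex $u$ is kept, independently, with probability proportional to $1+\kappa_u$ rather than $1-\kappa_u$. The factor $q$ that turns $1+\kappa_u$ into a probability shrinks all degrees by $q$; by the homogeneity \eqref{eq:homog} this is compensated by using the rules for $qk$, which is why the lemma has two hypotheses.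

\begin{proof}[Proof of Lemma~\ref{lem:improve}]
Let the lists for $\mathrm H(L,k,C)$ and $\mathrm H(L,qk,C)$ have $n_1$ and $n_2$ rules, of a common radius $R$. Write
\[
\chi_v=\chi_k(d_v),\qquad g_v=(d_v+k)^{-2},\qquad\Sigma_v=\sum_{u\in N(v)}\kappa_u .
\]
Fix a scale $s$; the objects $W$, $A_0$, $\kappa_u$, $\Sigma_v$, $J_v$ depend on it.

\emph{Experiment 1.} Let $U=V(G)\setminus W$, apply a rule of the first list with fresh labels to $G[U]$, obtaining $A_1$, and output $A_0\cup A_1$. Since $A_0\subseteq K$ and $A_1\cap N[K]=\emptyset$, the two sets are disjoint and no edge joins them, so components have order at most $\max(M,C)=C$. This is a rule of radius $R+6$. Conditioned on the pieces, a vertex $v\in U$ has degree $d_v-|N(v)\cap W|$ in $G[U]$, so the average over the list of its probability to be in $A_1$ is at least $L\chi_k(d_v-|N(v)\cap W|)\ge L(\chi_v+g_v|N(v)\cap W|)$ by \eqref{eq:tangent}. As $\mathbb E[\mathbf 1_{v\notin W}|N(v)\cap W|]=\Sigma_v-J_v$, Lemma~\ref{lem:good} shows that the average over the list of $\mathbb P(v\in A_0\cup A_1)$ is at least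
\begin{equation}\label{eq:exp1}
(1-\varepsilon)\rho_v+L\big[\chi_v(1-\kappa_v)+g_v(\Sigma_v-J_v)\big].
\end{equation}

\emph{Experiment 2.} Let $U'$ contain each vertex $u$ independently with probability $q(1+\kappa_u)$, which is at most $1$ by \eqref{eq:kappa}. Since $\kappa_u$ is determined by the unlabeled ball of radius $4$, this is a rule of radius $4$. Apply a rule of the second list with fresh labels to $G[U']$ and output the result; this is a $C$-bounded rule of radius $R+4$. The event $v\in U'$ is independent of $|N(v)\cap U'|$, which has expectation $q(d_v+\Sigma_v)$. By Jensen's inequality for the convex function $\chi_{qk}$, then \eqref{eq:homog}, then \eqref{eq:tangent} with $t=d_v+\Sigma_v$, the average over the list of the probability that $v$ is in the output is at least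
\begin{equation}\label{eq:exp2}
q(1+\kappa_v)\,L\,\chi_{qk}\big(q(d_v+\Sigma_v)\big)=(1+\kappa_v)\,L\,\chi_k(d_v+\Sigma_v)\ \ge\ L(1+\kappa_v)(\chi_v-g_v\Sigma_v).
\end{equation}

\emph{The new list.} For every $s$ take the $n_1$ rules of Experiment 1, each repeated $n_2$ times, and the $n_2$ rules of Experiment 2, each repeated $n_1$ times. In this list of $2Sn_1n_2$ rules every scale has weight $1/S$ and, within a scale, each experiment has weight $\frac12$. In the sum of \eqref{eq:exp1} and \eqref{eq:exp2} the terms $\pm L\chi_v\kappa_v$ and $\pm Lg_v\Sigma_v$ cancel, so the mean of the two bounds is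
\[
L\chi_v+\frac{(1-\varepsilon)\rho_v}2-\frac{Lg_v}2\big(J_v+\kappa_v\Sigma_v\big).
\]
By \eqref{eq:kappa} and \eqref{eq:par2}, $\kappa_v\Sigma_v\le(\kappa^*)^2d_v\le\varepsilon\sigma d_v$. Average over $s$ with Lemma~\ref{lem:pairs}, and use $g_vd_v\le1/(d_v+k)$ and $L\le4$. The average over the new list of the probability that $v$ is in the output is at least
\[
L\chi_v+\frac\sigma{2(d_v+k)}\Big(1-\varepsilon-L\Big(\frac14+10\varepsilon\Big)\Big)\ \ge\ L\chi_v+\frac\sigma{2(d_v+k)}\Big(1-\frac L4-41\varepsilon\Big)=L\chi_v+\frac{\sigma(L^*-L)}{8(d_v+k)} .
\]
Because $L\le L^*$ and $1/(d_v+k)\ge\chi_v$, this is at least $L'\chi_v$. With the initial deletion, all new rules are $C$-bounded of radius $R+7$.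
\end{proof}

\section{A random set of density almost $4/d$}\label{sec:iterate}

Each application of Lemma~\ref{lem:improve} closes a fixed fraction of the gap $L^*-L$ and needs the previous stage at two values of $k$. A bounded number of steps therefore suffices, and the induction runs over all large $k$ at once.

\begin{proposition}\label{prop:set}
For every $\eta\in(0,1)$ there are $d_0$ and $M$ such that for every integer $d\ge d_0$ there are $n$, $R$ and a list of $n$ $M$-bounded local rules of radius $R$ whose outputs satisfy
\[
\frac1n\sum_{j=1}^n\mathbb P(v\in A^j)\ge\frac{4-\eta}d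
\]
for every graph of maximum degree at most $d$ and every vertex $v$.
\end{proposition}

\begin{proof}
Let $\xi=\eta/32$, $\zeta=\xi^2$, $\varepsilon=\eta/700$, and take the parameters of Section~\ref{sec:improve}. Put $L_0=0$ and $L_{i+1}=L_i+\frac\sigma8(L^*-L_i)$. Then $L^*-L_i=(1-\frac\sigma8)^iL^*$ with $0<\sigma<1$, so $0\le L_i\le L^*$ and $L_i\to L^*=4-164\varepsilon$. Fix $T$, depending only on $\eta$, with $L_T\ge4-170\varepsilon\ge4-\frac\eta4$.

We claim that $\mathrm H(L_i,k,M)$ holds for all $k\ge k_0q^{-i}$. For $i=0$ take the empty rule. If $i\ge1$ and $k\ge k_0q^{-i}$, then both $k$ and $qk$ are at least $k_0q^{-(i-1)}\ge k_0$, so Lemma~\ref{lem:improve} with $C=M$ gives the claim from the case $i-1$.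

Let $d_0=\lceil k_0q^{-T}/\xi\rceil$, let $d\ge d_0$, and take the list for $\mathrm H(L_T,\xi d,M)$. The choice $\zeta=\xi^2$ makes both modifications of $1/t$ cheap at $t=d$:
\[
\frac1{d+\xi d}-\frac\zeta{\xi d}=\frac1d\Big(\frac1{1+\xi}-\xi\Big)\ge\frac{1-2\xi}d .
\]
As $\chi_{\xi d}$ is nonincreasing, $\chi_{\xi d}(d_v)\ge(1-2\xi)/d$ whenever $d_v\le d$. Finally $(4-\frac\eta4)(1-2\xi)\ge4-\frac\eta4-8\xi=4-\frac\eta2\ge4-\eta$.
\end{proof}

\begin{proof}[Proof of the first assertion of Theorem~\ref{thm:weighted}]
Take $C=M$ and $\Delta_0=d_0$ from Proposition~\ref{prop:set} and apply it with $d=\Delta$. By linearity of expectation,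
\[
\frac1n\sum_j\mathbb E\,y(A^j)=\sum_vy(v)\,\frac1n\sum_j\mathbb P(v\in A^j)\ge\frac{4-\eta}\Delta\,y(V(G)).
\]
So $\mathbb E\,y(A^j)$ reaches this bound for some $j$, and some outcome of $A^j$ has $y(A^j)\ge\mathbb E\,y(A^j)$.
\end{proof}

\section{From random sets to a coloring}\label{sec:color}

Take $\eta\Delta$ independent random sets, each containing a given vertex with probability about $4/\Delta$, as color classes. Together they cover each vertex with probability about $4\eta$, so the degrees in the uncolored graph should drop by the factor $1-4\eta$. Repeating with the smaller degree bound uses about $\eta\Delta\sum_j(1-4\eta)^j=\Delta/4$ colors. The difficulty is to make all degrees drop simultaneously. We use two standard tools.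

\emph{McDiarmid's inequality.} If $Y_1,\dots,Y_m$ are independent and $f(Y_1,\dots,Y_m)$ changes by at most $t$ when one argument is changed, then $\mathbb P(f-\mathbb Ef\ge\tau)\le\exp(-2\tau^2/(mt^2))$ for $\tau>0$.

\emph{Symmetric Lov\'asz Local Lemma.} If each of finitely many events has probability at most $p$ and is mutually independent of all but at most $b$ of the others, and $ep(b+1)\le1$, then with positive probability none of them occurs.

To apply McDiarmid's inequality to the number of uncolored neighbors of $u$, no single class may contain many neighbors of $u$. A set from Proposition~\ref{prop:set} with $d=\Delta$ carries no such guarantee: if $N(u)$ is independent, even all of $N(u)$ has components of order $1$. So each class is chosen inside a random vertex subset of density about $d/\Delta$, where $d$ is a constant. This also makes $n$ and $R$ independent of $\Delta$, as the Local Lemma requires.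

\begin{lemma}\label{lem:round}
Let $0<\eta\le\frac1{100}$ and $\theta=1-4\eta+12\eta^2$. There are $C,n,\Delta_1$ depending only on $\eta$ such that for every real $\Delta\ge\Delta_1$ and every graph $G$ of maximum degree at most $\Delta$ there are disjoint sets $B_1,\dots,B_m\subseteq V(G)$ with $m\le\eta\Delta+n$, all components of each $G[B_i]$ of order at most $C$, and $G-\bigcup_iB_i$ of maximum degree at most $\theta\Delta$.
\end{lemma}

\begin{proof}
Let $\eta'=\eta/10$. Fix an integer $d\ge\max(d_0,\eta'^{-3})$, where $d_0=d_0(\eta)$, and take $C=M$, $n$, $R$ and the rules from Proposition~\ref{prop:set}. All of these depend only on $\eta$, and ``large'' below means larger than a bound depending only on them. Let $m$ be the least multiple of $n$ with $m\ge\eta\Delta$. Then $m\le\eta\Delta+n$, and $m\le2\eta\Delta\le\Delta$ for large $\Delta$.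

\emph{The classes.} For $i=1,\dots,m$, with separate labels for each $i$, let $V_i$ contain each vertex independently with probability $\pi=(1-\eta')d/\Delta$, let $V_i'=\{v\in V_i:|N(v)\cap V_i|\le d\}$, and let $A_i$ be the output on $G[V_i']$ of the rule whose index is congruent to $i$ modulo $n$, with fresh labels. The graph $G[V_i']$ has maximum degree at most $d$.

The number $|N(v)\cap V_i|$ is independent of the event $v\in V_i$ and has mean at most $(1-\eta')d$ and variance at most $d$. By Chebyshev's inequality it exceeds $d$ with probability at most $d/(\eta'd)^2\le\eta'$, so $\mathbb P(v\in V_i')\ge\pi(1-\eta')$. Let $p_{v,i}=\mathbb P(v\in A_i)$. The sets $V_i'$ have the same distribution, and in a block of $n$ consecutive indices each rule is used once. Conditioning on the value of $V_i'$ and applying Proposition~\ref{prop:set}, the average of $p_{v,i}$ over a block is at least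
\[
\pi(1-\eta')\frac{4-\eta}d=(1-\eta')^2\,\frac{4-\eta}\Delta\ge\Big(1-\frac\eta5\Big)\frac{4-\eta}\Delta\ge\frac{4-2\eta}\Delta .
\]
Hence $\sum_ip_{v,i}\ge m(4-2\eta)/\Delta\ge\eta(4-2\eta)$ for every $v$.

\emph{One vertex.} Fix $u$ and let $X_u=|N(u)\setminus\bigcup_iA_i|$. To bound the influence of each class, put $t=\Delta^{1/4}$ and let $S_i=N(u)\cap A_i$ if $|N(u)\cap V_i|\le t$, and $S_i=\emptyset$ otherwise. The $S_i$ are independent, $|S_i|\le t$ because $A_i\subseteq V_i$, and $X_u\le X_u'=|N(u)\setminus\bigcup_iS_i|$. Let $a$ be the least integer exceeding $t-1$. If $v\in N(u)$ lies in $A_i\setminus S_i$, then $v\in V_i$ and at least $a$ other vertices of $N(u)$ lie in $V_i$. Using $\binom ba\le(eb/a)^a$ and $\pi\Delta\le d$,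
\[
\mathbb P(v\in A_i\setminus S_i)\le\pi\binom{\lfloor\Delta\rfloor}a\pi^a\le\pi\Big(\frac{ed}a\Big)^a\le\frac\pi\Delta
\]
for large $\Delta$, since $(ed/a)^a\le e^{-a}\le e^{1-\Delta^{1/4}}$ once $a\ge e^2d$. Also $m\pi/\Delta\le2\eta d/\Delta\le\eta^2$ for large $\Delta$. Therefore $\sum_i\mathbb P(v\in S_i)\ge\eta(4-2\eta)-\eta^2=\eta(4-3\eta)$. With $1-x\le e^{-x}\le1-x+x^2/2$ for $x\ge0$,
\[
\mathbb EX_u'=\sum_{v\in N(u)}\prod_i\big(1-\mathbb P(v\in S_i)\big)\le\Delta e^{-\eta(4-3\eta)}\le\Delta(1-4\eta+3\eta^2+8\eta^2)=(\theta-\eta^2)\Delta .
\]
Replacing one $S_i$ by another set of size at most $t$ uncovers at most $t$ vertices and covers at most $t$, so it changes $X_u'$ by at most $t$. Let $E_u$ be the event $X_u>\theta\Delta$. By McDiarmid's inequality and $m\le\Delta$,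
\[
\mathbb P(E_u)\le\exp\Big(-\frac{2(\eta^2\Delta)^2}{mt^2}\Big)\le\exp\big(-2\eta^4\Delta^{1/2}\big).
\]

\emph{All vertices.} The set $V_i'$ is given by a rule of radius $1$, so $A_i$ is given by a rule of radius $R+1$, and $E_u$ is determined by the labels in $B_{R+2}(u)$. If $w$ is at distance greater than $2R+4$ from $u$, then $B_{R+2}(w)$ is disjoint from $B_{R+2}(u)$. So $E_u$ is mutually independent of all such $E_w$, and at most $\Delta+\dots+\Delta^{2R+4}\le\Delta^{2R+5}$ other events remain. For large $\Delta$ we have $e\cdot\exp(-2\eta^4\Delta^{1/2})(\Delta^{2R+5}+1)\le1$, and the Local Lemma gives an outcome in which no $E_u$ occurs. Put $B_i=A_i\setminus\bigcup_{j<i}A_j$. These sets are disjoint and have the same union as the $A_i$, and each component of $G[B_i]$ lies in a component of $G[A_i]$.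
\end{proof}

\begin{proof}[Proof of the first assertion of Theorem~\ref{thm:main}]
Given $\lambda>0$, choose $\eta\le\frac1{100}$ with $\frac1{4-12\eta}+\eta\le\frac14+\frac\lambda2$. Let $\theta$, $C$, $n$, $\Delta_1$ be as in Lemma~\ref{lem:round}; then $0<\theta<1$. Let $J$ be the least integer with $\theta^J\le\eta$, and let $\Delta_0$ be such that $\eta\Delta_0\ge\Delta_1$ and $Jn+1\le\frac\lambda2\Delta_0$. Let $\Delta\ge\Delta_0$ and let $G$ have maximum degree at most $\Delta$. Apply Lemma~\ref{lem:round} $J$ times, each time to the uncolored graph and with new colors, with the degree bounds $\Delta,\theta\Delta,\dots,\theta^{J-1}\Delta$; all of them exceed $\eta\Delta\ge\Delta_1$. The remaining graph has maximum degree at most $\theta^J\Delta\le\eta\Delta$, and we color it properly with at most $\eta\Delta+1$ new colors. Since $1-\theta=\eta(4-12\eta)$, the number of colors is at most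
\[
\sum_{j<J}\big(\eta\theta^j\Delta+n\big)+\eta\Delta+1\le\frac\Delta{4-12\eta}+\eta\Delta+Jn+1\le\Big(\frac14+\lambda\Big)\Delta .
\]
All monochromatic components have order at most $C$, which depends only on $\eta$ and hence only on $\lambda$.
\end{proof}

With the deductions in Section~\ref{sec:line}, this completes the proofs of Theorems~\ref{thm:main}, \ref{thm:weighted} and~\ref{thm:kl}.

\begin{thebibliography}{1}
\bibitem{relaxed} \emph{Relaxed Two-Coloring of Cubic Graphs}, \texttt{https://dmtcs.episciences.org/3445/pdf}.
\end{thebibliography}
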